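\title{The independence number of the qualitative independence graph $QI(g^2,g)$}

\begin{abstract}
The vertices of $QI(g^2,g)$ are the partitions of a $g^2$-element set into $g$ classes of size $g$, and two partitions are adjacent when every class of one meets every class of the other. We prove that for every $g\ge2$ a largest independent set contains exactly a $1/(g+1)$ fraction of the vertices, the fraction of partitions that put two given points in a common class. For prime powers $g$ this follows from an affine plane. For $g=6$ and $g\ge10$ we show that the least eigenvalue of the graph is $-d/g$, where $d$ is the degree, by computing the trace of the squared adjacency operator on the vectors fixed by the pointwise stabilizer of a $k$-set and choosing $k$ separately for each irreducible representation of the symmetric group. For these $g$ we also determine all maximum independent sets and prove a version for two families.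
\end{abstract}

\section{Introduction}

Let $n\ge g\ge2$ be integers and $[n]=\{1,\dots,n\}$. Two partitions $\{A_1,\dots,A_g\}$ and $\{B_1,\dots,B_g\}$ of $[n]$ into $g$ classes are \emph{qualitatively independent} if every $A_i$ meets every $B_{i'}$. A class that meets $g$ disjoint sets has at least $g$ elements. Accordingly, the \emph{qualitative independence graph} $QI(n,g)$ has as vertices the partitions of $[n]$ into $g$ classes, each of size at least $g$, and joins two of them when they are qualitatively independent. The graph has vertices only if $n\ge g^2$, and we study the first case.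

From now on $n=g^2$ and $G_g=QI(g^2,g)$. The vertex set $V$ consists of the \emph{uniform} partitions of $[n]$, those with $g$ classes of size $g$. We write $P\perp Q$ for adjacency. If $P\perp Q$, each class of $P$ has $g$ points and meets $g$ classes of $Q$, so it meets each in exactly one point: $[n]$ can be arranged as a $g\times g$ grid whose rows are the classes of $P$ and whose columns are the classes of $Q$. Equivalently, no pair of points lies in a common class of $P$ and also in a common class of $Q$. An independent set of $G_g$ is therefore a family of uniform partitions in which any two members share such a pair of points, and the obvious way to achieve this is to use the same pair throughout. For $a\ne b$ let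
\[
\mathcal F_{ab}=\{P\in V:\ a \text{ and } b \text{ lie in a common class of } P\}.
\]
To count $\mathcal F_{ab}$, choose the other $g-2$ points in the class of $a$ and $b$ and partition the remaining $(g-1)g$ points into $g-1$ classes of size $g$. On the other hand, in a uniformly random $P\in V$ the point $b$ is one of the $g-1$ classmates of $a$ with probability $\frac{g-1}{g^2-1}$. Hence
\begin{equation}\label{eq:size}
|\mathcal F_{ab}|=\binom{g^2-2}{g-2}\frac{((g-1)g)!}{(g-1)!\,(g!)^{g-1}}=\frac{|V|}{g+1}.
\end{equation}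
For $g=2$ the graph is the triangle on the three partitions of $[4]$ into two pairs, and \eqref{eq:size} equals $1$, the independence number. It is conjectured in \cite{CA} that \eqref{eq:size} is the independence number $\alpha(G_g)$ for every $g\ge2$. We prove this.

\begin{theorem}\label{thm:alpha}
For every $g\ge2$,
\[
\alpha(QI(g^2,g))=\frac{|V|}{g+1}=\binom{g^2-2}{g-2}\frac{((g-1)g)!}{(g-1)!\,(g!)^{g-1}}.
\]
\end{theorem}

The graph $G_g$ is regular of degree $d=(g!)^{g-1}$ (Section~\ref{sec:reduction}), and the symmetric group $S_n$ acts on it. For a partition $\lambda$ of the integer $n$ let $S^\lambda$ be the corresponding irreducible $S_n$-module.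

\begin{theorem}\label{thm:spec}
Let $g=6$ or $g\ge10$. Then $-d/g$ is an eigenvalue of $G_g$, and its eigenspace is an irreducible $S_n$-module isomorphic to $S^{(n-2,2)}$, of dimension $n(n-3)/2$. The eigenvalue $d$ is simple, and all other eigenvalues have absolute value less than $d/g$. Moreover:
\begin{itemize}
\item[(a)] the maximum independent sets of $G_g$ are exactly the families $\mathcal F_{ab}$, $a\ne b$;
\item[(b)] if $\mathcal A,\mathcal B\subseteq V$ and no member of $\mathcal A$ is adjacent to a member of $\mathcal B$, then $|\mathcal A||\mathcal B|\le(|V|/(g+1))^2$, with equality if and only if $\mathcal A=\mathcal B=\mathcal F_{ab}$ for some $a\ne b$.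
\end{itemize}
\end{theorem}

For $g\in\{2,3,4,5,7,8,9\}$ we prove only the value of $\alpha(G_g)$. We call the first three assertions of Theorem~\ref{thm:spec}, those about eigenvalues, the \emph{spectral statement}; it is where the work lies.

The eigenvalues of $G_g$ are grouped by the irreducible modules $S^\lambda$, and we have no formula for them. We bound them by traces. If $\theta$ is an eigenvalue of the normalized adjacency operator $T$ with multiplicity $N$ on a $T$-invariant subspace, then $N\theta^2$ is at most the trace of $T^2$ on that subspace. On the whole space this trace is too large to be of use when the first row of $\lambda$ is long. We use instead the subspaces of functions of $P$ that depend only on the restriction of $P$ to a fixed $k$-set. There the trace $t_k$ is an explicit sum over $k$-subsets of the grid, and the multiplicity $N_\lambda(k)$ counts fillings of a skew Young diagram (Section~\ref{sec:trace}). The cases $k\le3$ are done by hand in Section~\ref{sec:small}, which also explains how to choose $k$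 for a given $\lambda$. Sections~\ref{sec:upper} and~\ref{sec:lower} bound $t_k$ from above and $N_\lambda(k)$ from below, Sections~\ref{sec:large} and~\ref{sec:six} compare the bounds, and Section~\ref{sec:extremal} finds the extremal families.

All logarithms are natural, and $(x)_a=x(x-1)\cdots(x-a+1)$.

\section{Cliques and eigenvalues}\label{sec:reduction}

Since $\mathcal F_{ab}$ is independent, only the upper bound $\alpha(G_g)\le|V|/(g+1)$ needs proof. A large clique gives it at once.

\begin{proposition}\label{prop:prime}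
If $g$ is a prime power, then $\alpha(G_g)=|V|/(g+1)$.
\end{proposition}

\begin{proof}
Identify $[n]$ with the plane $\mathbb F_g^2$. Each of the $g+1$ directions gives a uniform partition into $g$ parallel lines, and lines of different directions meet in one point. These partitions form a clique $C$ of size $g+1$. Let $F$ be independent and let $\gamma\in S_n$ be uniformly random. Then $\gamma C$ is a clique, so $|F\cap\gamma C|\le1$, and each of its members is uniformly distributed in $V$. Taking expectations gives $(g+1)|F|/|V|\le1$.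
\end{proof}

This argument needs an affine plane. A uniform partition has $g\binom g2$ pairs of points inside its classes, the members of a clique share no such pair, and $\binom{g^2}2=(g+1)\,g\binom g2$. So in a clique of size $g+1$ every pair of points lies in exactly one class, and the classes are the lines of an affine plane of order $g$. Proposition~\ref{prop:prime} covers $g\in\{2,3,4,5,7,8,9\}$; for $g=6$ and $g\ge10$ we turn to eigenvalues.

Fix $P\in V$. A neighbor $Q$ of $P$ together with a labeling of its classes by $[g]$ is the same thing as a $g$-tuple of bijections, one from each class of $P$ to $[g]$. There are $(g!)^g$ tuples and $g!$ labelings, so $d=(g!)^{g-1}$. Let $T$ be the adjacency operator on $\mathbb C[V]$ divided by $d$, so that $(T\chi)(P)$ is the average of $\chi(Q)$ over $Q\perp P$. The description just given says: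
\begin{quote}
$(\ast)$ a uniformly random neighbor $Q$ of $P$ with uniformly labeled classes is obtained by choosing independent uniform bijections from the classes of $P$ to $[g]$.
\end{quote}
Let $J_{ab}$ be the indicator function of $\mathcal F_{ab}$. By $(\ast)$, points $a,b$ that are together in $P$ are apart in $Q$, and points that are apart in $P$ are together in $Q$ with probability $1/g$. Thus $TJ_{ab}=(1-J_{ab})/g$, that is,
\begin{equation}\label{eq:eigJ}
T\Big(J_{ab}-\frac1{g+1}\Big)=-\frac1g\Big(J_{ab}-\frac1{g+1}\Big).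
\end{equation}
So $-1/g$ is an eigenvalue of $T$, and the next lemma shows that it is the right one, provided no other eigenvalue on the complement of the constants is as large in absolute value.

\begin{lemma}\label{lem:ratio}
Suppose that $1$ is a simple eigenvalue of $T$ and that every other eigenvalue $\theta$ satisfies $-1/g\le\theta<1/g$. Let $E$ be the eigenspace of $-1/g$. If $\mathcal A,\mathcal B\subseteq V$ and no member of $\mathcal A$ is adjacent to a member of $\mathcal B$, then $|\mathcal A||\mathcal B|\le(|V|/(g+1))^2$. In case of equality, $\mathcal A=\mathcal B$, $|\mathcal A|=|V|/(g+1)$, and $\mathbf 1_{\mathcal A}-\frac1{g+1}\in E$.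
\end{lemma}

\begin{proof}
We may assume that the densities $a=|\mathcal A|/|V|$ and $b=|\mathcal B|/|V|$ are positive. Write $\mathbf 1_{\mathcal A}=a+x$ and $\mathbf 1_{\mathcal B}=b+y$ with $x,y$ orthogonal to the constants; then $\|x\|^2=a(1-a)|V|$ and $\|y\|^2=b(1-b)|V|$. The operator $T$ is symmetric and fixes the constants, so $0=\langle\mathbf 1_{\mathcal A},T\mathbf 1_{\mathcal B}\rangle=ab|V|+\langle x,Ty\rangle$, and
\[
ab|V|=-\langle x,Ty\rangle\le\|x\|\,\|Ty\|\le\tfrac1g\|x\|\,\|y\|=\tfrac1g\sqrt{ab(1-a)(1-b)}\,|V|.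
\]
Since $(1-a)(1-b)=1-(a+b)+ab\le(1-\sqrt{ab})^2$, with equality only for $a=b$, we get $g\sqrt{ab}\le1-\sqrt{ab}$, which is the bound. In case of equality, $a=b=\frac1{g+1}$ and $\|Ty\|=\|y\|/g$. As $1/g$ is not an eigenvalue, $y\in E$. Then $Ty=-y/g$, so $\langle x,y\rangle=\|x\|\,\|y\|$, and $\|x\|=\|y\|$ gives $x=y$.
\end{proof}

With $\mathcal A=\mathcal B$ an independent set, Lemma~\ref{lem:ratio} gives $\alpha(G_g)\le|V|/(g+1)$. So Theorem~\ref{thm:alpha} follows from \eqref{eq:size}, Proposition~\ref{prop:prime} and the spectral statement.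

\section{The trace identity}\label{sec:trace}

We use the following standard facts about $S_n$. The irreducible modules $S^\lambda$ are indexed by the partitions $\lambda=(\lambda_1\ge\lambda_2\ge\cdots)$ of $n$, drawn as Young diagrams with $\ell(\lambda)$ rows. For diagrams $\nu\subseteq\lambda$, a \emph{standard filling} of $\lambda/\nu$ is an order of adding the boxes of $\lambda$ outside $\nu$ one at a time so that every intermediate shape is a diagram. The number of standard fillings of $\lambda$ itself (standard tableaux) is $f^\lambda=\dim S^\lambda$.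
\begin{itemize}
\item \emph{Branching rule.} The restriction of $S^\lambda$ to $S_{n-1}$ is the direct sum of the $S^\nu$ over the diagrams $\nu$ obtained from $\lambda$ by removing one box.
\item \emph{Young's rule.} Let $M^\nu$ be the permutation module on ordered partitions of $[n]$ with class sizes $\nu_1,\nu_2,\dots$. The multiplicity of $S^\lambda$ in $M^\nu$ is the number of fillings of $\lambda$ with $\nu_1$ ones, $\nu_2$ twos, and so on, weakly increasing along rows and strictly increasing down columns. In particular $M^{(n-2,2)}\cong S^{(n)}\oplus S^{(n-1,1)}\oplus S^{(n-2,2)}$.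
\end{itemize}

Write $\mathbb C[V]=\bigoplus_\lambda S^\lambda\otimes U_\lambda$, where $\dim U_\lambda$ is the multiplicity of $S^\lambda$, and say that $\lambda$ \emph{occurs} if $U_\lambda\ne0$. Since $T$ commutes with $S_n$, Schur's lemma shows that it acts on the $\lambda$-summand as $1\otimes T_\lambda$. The eigenvalues of $T$ are those of the operators $T_\lambda$; they are real, so $\operatorname{tr}(T_\lambda^2)\ge\theta^2$ for each eigenvalue $\theta$ of $T_\lambda$. Forgetting the order of the classes embeds $\mathbb C[V]$ in $M^{(g^g)}$, and a column with strictly increasing entries from $[g]$ has at most $g$ boxes. Hence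
\begin{equation}\label{eq:young}
\lambda\text{ occurs}\ \Longrightarrow\ \ell(\lambda)\le g\ \text{ and }\ \lambda_1\ge g.
\end{equation}
We call $j=n-\lambda_1$ the \emph{depth} of $\lambda$ and write $\mu=(\lambda_2,\lambda_3,\dots)$, a partition of $j$.

Fix $S\subseteq[n]$ with $|S|=k$, and let $G_S\cong S_{n-k}$ be its pointwise stabilizer. The space $\mathbb C[V]^{G_S}$ of $G_S$-invariant functions is preserved by $T$; put
\[
t_k=\operatorname{tr}\big(T^2|_{\mathbb C[V]^{G_S}}\big).
\]
Let $N_\lambda(k)$ be the number of standard fillings of $\lambda/(n-k)$, where $(n-k)$ is the one-row diagram. It is $0$ if $k<j$, it is $f^\mu$ if $k=j$, and it is $f^\lambda$ if $k=n$.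

\begin{proposition}\label{prop:trace}
For $0\le k\le n$,
\begin{equation}\label{eq:trace}
\sum_\lambda N_\lambda(k)\operatorname{tr}(T_\lambda^2)=t_k,\qquad \sum_\lambda N_\lambda(k)\dim U_\lambda=\dim\mathbb C[V]^{G_S}.
\end{equation}
\end{proposition}

\begin{proof}
Applying the branching rule $k$ times, the trivial module $S^{(n-k)}$ of $G_S$ has multiplicity $N_\lambda(k)$ in $S^\lambda$. So $\mathbb C[V]^{G_S}=\bigoplus_\lambda(S^\lambda)^{G_S}\otimes U_\lambda$ with $\dim(S^\lambda)^{G_S}=N_\lambda(k)$. Take the traces of $T^2$ and of the identity.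
\end{proof}

The identity is useful because the right sides can be computed without representation theory. Put
\[
h(a)=\frac1{(g)_a}=\frac{(g-a)!}{g!}\qquad(0\le a\le g).
\]
For $A\subseteq[g]^2$ let $a_1,\dots,a_g$ and $b_1,\dots,b_g$ be the numbers of cells of $A$ in the rows and in the columns.

\begin{proposition}\label{prop:tk}
The dimension of $\mathbb C[V]^{G_S}$ is the number of partitions of $S$ into at most $g$ blocks of size at most $g$. With $l=n-k$,
\begin{equation}\label{eq:tk}
t_k=k!\sum_{A\subseteq[g]^2,\,|A|=k}\ \prod_{i=1}^gh(a_i)h(b_i)=\frac{k!}{(g!)^{2g}}\,W_l,\qquad W_l=\sum_{A\subseteq[g]^2,\,|A|=l}\ \prod_{i=1}^ga_i!\,b_i!.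
\end{equation}
In particular $t_n=R:=n!/(g!)^{2g}$.
\end{proposition}

\begin{proof}
For $P\in V$ let $P|_S$ be the partition of $S$ into the nonempty sets $S\cap C$, $C$ a class of $P$. If $P|_S=P'|_S$, match the classes of $P$ and $P'$ that have the same nonempty trace on $S$, and match the others arbitrarily; matched classes have equally many points outside $S$, so some element of $G_S$ maps $P$ to $P'$. Thus the $G_S$-orbits correspond to the possible restrictions $\rho=P|_S$, which are the partitions described, and $\mathbb C[V]^{G_S}$ is the space of functions of $\rho$.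

On this space $T$ acts by the matrix $p(\rho,\rho')$, the probability that $Q|_S=\rho'$ for a random neighbor $Q$ of a partition $P$ with $P|_S=\rho$. By $(\ast)$, the labels of the points of $S$ are given by independent uniform injections from the blocks $B$ of $\rho$ to $[g]$. The event $Q|_S=\rho'$ means that the fibers of the labeling are the blocks of $\rho'$. There are $(g)_{|\rho'|}$ such labelings, where $|\rho'|$ is the number of blocks, and they are injective on the blocks of $\rho$ exactly when each block of $\rho$ meets each block of $\rho'$ in at most one point. For such pairs $p(\rho,\rho')=(g)_{|\rho'|}\prod_{B\in\rho}h(|B|)$, and otherwise $p(\rho,\rho')=0$. Therefore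
\[
t_k=\sum_{\rho,\rho'}p(\rho,\rho')p(\rho',\rho)=\sum(g)_{|\rho|}(g)_{|\rho'|}\prod_{B\in\rho}h(|B|)\prod_{B'\in\rho'}h(|B'|),
\]
the last sum over pairs as above. Read $(g)_{|\rho|}$ as the number of ways to assign distinct rows to the blocks of $\rho$, and $(g)_{|\rho'|}$ as the number of ways to assign distinct columns to the blocks of $\rho'$. Then the sum runs over the injective maps $S\to[g]^2$. Each $k$-set $A$ is the image of $k!$ of them, and $h(0)=1$ accounts for empty rows and columns. This is the first formula. The second follows by passing to the complement of $A$, whose row and column counts are $g-a_i$ and $g-b_i$.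
\end{proof}

\section{Depth at most three, and the choice of $k$}\label{sec:small}

Let $g\ge3$. For small $k$ only shapes of depth at most $k$ appear in \eqref{eq:trace}, and we can peel them off one depth at a time.

\begin{lemma}\label{lem:depth2}
The only shapes of depth at most $2$ that occur are $(n)$ and $(n-2,2)$, each with multiplicity one, and $T_{(n)}=1$, $T_{(n-2,2)}=-1/g$. The span of the functions $J_{ab}$ is the sum of these two components.
\end{lemma}

\begin{proof}
For $k=0,1,2$ the space $\mathbb C[V]^{G_S}$ has dimension $1,1,2$. By the second identity in \eqref{eq:trace}, $(n)$ occurs once, $(n-1,1)$ does not occur, and $\dim U_{(n-2,2)}+\dim U_{(n-2,1,1)}=1$. The map $\{a,b\}\mapsto J_{ab}$ is an $S_n$-homomorphism from $M^{(n-2,2)}$ to $\mathbb C[V]$. Its image contains the constants, because $\sum_{b\ne a}J_{ab}=g-1$, and it contains nonconstant functions. As $(n-1,1)$ does not occur, the image is $S^{(n)}\oplus S^{(n-2,2)}$. The eigenvalue comes from \eqref{eq:eigJ}.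
\end{proof}

For $k\le n-2$ we have $N_{(n-2,2)}(k)=\binom k2$: the two boxes of the second row lie under boxes of $(n-k)$, so they may be added at any two of the $k$ steps. Also $N_{(n)}(k)=1$. All terms in \eqref{eq:trace} are nonnegative, so we obtain the criterion on which the rest of the proof runs.

\begin{lemma}\label{lem:crit}
Let $\lambda$ have depth at least $3$. Every eigenvalue $\theta$ of $T_\lambda$ satisfies $|\theta|<1/g$ if, for some $k$,
\begin{equation}\label{eq:crit}
N_\lambda(k)>g^2t_k,\qquad\text{or}\qquad k\le n-2\ \text{ and }\ N_\lambda(k)>g^2t_k-g^2-\tbinom k2.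
\end{equation}
\end{lemma}

\begin{proof}
We have $N_\lambda(k)\theta^2\le t_k$, and $N_\lambda(k)\theta^2\le t_k-1-\binom k2/g^2$ when $k\le n-2$.
\end{proof}

By Lemma~\ref{lem:depth2}, the spectral statement holds once \eqref{eq:crit} is established for every occurring $\lambda$ of depth at least $3$; the dimension is $f^{(n-2,2)}=\binom n2-n$ by Young's rule. Here is the first case in full.

\begin{proposition}\label{prop:depth3}
$t_3=1+3/g^2+4/g^4$. Every $\lambda$ of depth $3$ satisfies \eqref{eq:crit} with $k=3$.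
\end{proposition}

\begin{proof}
We evaluate \eqref{eq:tk} over the four types of $3$-subsets of the grid, using $h(1)=1/g$. A \emph{line} is a row or a column.
\begin{center}
\begin{tabular}{lccc}
type & number & weight & $3!\cdot$number$\cdot$weight\\
\hline
all in one line & $2g\binom g3$ & $h(3)h(1)^3$ & $2/g^2$\\
one cell collinear with both others, L-shape & $g^2(g-1)^2$ & $h(2)^2h(1)^2$ & $6/g^2$\\
exactly one collinear pair & $2g\binom g2(g-1)(g-2)$ & $h(2)h(1)^4$ & $6(g-1)(g-2)/g^3$\\
no collinear pair & $6\binom g3^2$ & $h(1)^6$ & $(g-1)^2(g-2)^2/g^4$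
\end{tabular}
\end{center}
The last two entries expand to $\frac6g-\frac{18}{g^2}+\frac{12}{g^3}$ and $1-\frac6g+\frac{13}{g^2}-\frac{12}{g^3}+\frac4{g^4}$, and the four entries add up to the stated value. So $g^2t_3-g^2-3=4/g^2<1\le N_\lambda(3)$.
\end{proof}

This worked because every other term of \eqref{eq:trace} was known and could be subtracted. At greater depth the other terms are unknown, and we must make $N_\lambda(k)$ large compared with $t_k$ by choosing $k$ well. Neither extreme will do. For $k=j$ we have $N_\lambda(j)=f^\mu$, which is $1$ for two-row shapes, while $t_k\ge1$. For $k=n$ we have $f^\lambda\le n^j$ (choose the entries below the first row), while $\log R=n-O(g\log g)$ by Stirling's formula, so small depths are out of reach. In between, we shall see that $N_\lambda(k)\ge\binom kj$ for $j\le k\le n-j$ and that $\log t_k\le n\varphi(k/n)+O(g\log g)$, where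
\[
\varphi(y)=y+(1-y)\log(1-y)=\tfrac12y^2+O(y^3).
\]
Increasing $k$ by one multiplies $\binom kj$ by about $\frac k{k-j}$ and $e^{n\varphi(k/n)}$ by about $\frac n{n-k}$. These balance at $k^2=nj$, which suggests $k\approx g\sqrt j$. This choice serves for $3g/2\le j\le n/4$. For smaller $j$ the error term $O(g\log g)$ is too costly, and we need a bound on $t_k$ adapted to $k\le2g$. For larger $j$ we take $k\approx3n/4$ and also use the fillings of $\mu$; this requires $\lambda_1\ge n-k$, and for $\lambda_1\le n/4$ the full trace $k=n$ suffices.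

\section{Upper bounds for $t_k$}\label{sec:upper}

The difficulty in \eqref{eq:tk} is that the weight couples rows and columns. We decouple them in two ways.

\begin{lemma}\label{lem:U1}
$t_k\le k!\,[z^k]\Phi(z)^g$, where $\Phi(z)=\sum_{a=0}^gh(a)z^a/a!$.
\end{lemma}

\begin{proof}
Apply $xy\le\frac12(x^2+y^2)$ to $x=\prod h(a_i)$, $y=\prod h(b_i)$. Transposing the grid exchanges the two terms, so $t_k\le k!\sum_A\prod_ih(a_i)^2$. The rows can now be chosen independently, and $\binom gah(a)^2=h(a)/a!$.
\end{proof}

To turn this into a bound valid for all $g$, let $u(a)=g^ah(a)$. Lemma~\ref{lem:U1} says that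
\begin{equation}\label{eq:multi}
t_k\le\mathbb E\prod_{i=1}^gu(a_i)\mathbf 1(a_i\le g),
\end{equation}
where $a_i$ is the number of balls in box $i$ when $k$ balls are thrown independently and uniformly into $g$ boxes. Since $u(0)=u(1)=1$, only boxes with at least two balls contribute a factor larger than $1$. Expectations of products of binomial coefficients $\binom{a_i}{m_i}$ are explicit in this model, so we expand $u$ in that basis.

\begin{lemma}\label{lem:U2}
Define $\delta_0=1$, $\delta_1=0$ and
\begin{equation}\label{eq:delta}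
\delta_{m+1}=\frac{m(\delta_{m-1}+2\delta_m)}{g-m}\qquad(1\le m\le g-1),
\end{equation}
and let $\eta_m=\delta_m\binom kmg^{-m}$. Then $0\le\delta_m\le u(m)$ and $t_k\le\big(\sum_{m=0}^g\eta_m\big)^g$. Moreover $\eta_0=1$, $\eta_1=0$ and, for $1\le m\le g-1$,
\begin{equation}\label{eq:eta}
\eta_{m+1}=\frac{k-m}{(g-m)(m+1)}\Big[\frac{k-m+1}{g^2}\,\eta_{m-1}+\frac{2m}g\,\eta_m\Big].
\end{equation}
\end{lemma}

\begin{proof}
Every function on $\{0,\dots,g\}$ has a unique Newton expansion $u(a)=\sum_{m=0}^g\binom am\delta_m'$. We show $\delta_m'=\delta_m$. First, $\delta_0'=u(0)=1$ and $\delta_1'=u(1)-u(0)=0$. From $(g-a)u(a+1)=g\,u(a)$ we get $g\,(u(a+1)-u(a))=a\,u(a+1)$ for $0\le a\le g-1$. The left side is $g\sum_m\binom am\delta'_{m+1}$. For the right side, $a\binom am=m\binom am+(m+1)\binom a{m+1}$ and Pascal's rule give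
\[
a\binom{a+1}m=(m-1)\binom a{m-1}+2m\binom am+(m+1)\binom a{m+1}.
\]
Comparing coefficients of $\binom am$ for $1\le m\le g-1$ yields $g\delta'_{m+1}=m(\delta'_{m+1}+2\delta'_m+\delta'_{m-1})$, which is \eqref{eq:delta}. The recursion gives $\delta_m\ge0$, and then $u(m)=\sum_i\binom mi\delta_i\ge\delta_m$.

Let $v(a)=\sum_{m\le g}\binom am\delta_m$ for all $a\ge0$. Then $v=u$ on $\{0,\dots,g\}$ and $v\ge0$ beyond, so $t_k\le\mathbb E\prod v(a_i)$ by \eqref{eq:multi}. The product $\prod\binom{a_i}{m_i}$ counts the ways to select $m_i$ balls from box $i$ for all $i$, so with $m=\sum m_i$ its expectation is $(k)_m/(g^m\prod m_i!)$. Since $(k)_m\le\prod(k)_{m_i}$ and all $\delta_{m_i}$ are nonnegative, $\mathbb E\prod v(a_i)\le\sum_{m_1,\dots,m_g}\prod_i\eta_{m_i}$. Finally, \eqref{eq:eta} follows from \eqref{eq:delta} and $\binom k{m+1}=\frac{k-m}{m+1}\binom km=\frac{(k-m)(k-m+1)}{(m+1)m}\binom k{m-1}$.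
\end{proof}

For larger $k$ we work with $W_l$. Instead of squaring the row factorials, we write the column factorials as integrals, which makes the rows independent inside the integral. We use Maclaurin's inequality $E_a(x)\le\binom ga\bar x^{\,a}$ for the elementary symmetric function $E_a$ of nonnegative $x_1,\dots,x_g$ with mean $\bar x$, and Robbins' form of Stirling's formula,
\begin{equation}\label{eq:robbins}
\sqrt{2\pi m}\,(m/e)^m\le m!\le\sqrt{2\pi m}\,(m/e)^me^{1/(12m)}\qquad(m\ge1).
\end{equation}

\begin{lemma}\label{lem:U3}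
Let $l=n-k$, $\Psi(z)=\sum_{a=0}^g(g)_az^a$ and $X_l=[z^l]\Psi(z)^g$. Then
\begin{equation}\label{eq:tclosed}
W_l\le\frac{(g+l-1)!}{(g-1)!\,g^l}\,X_l,\qquad t_k\le\frac{g^{k-l}\,(g+l-1)!}{(g-1)!\,(g!)^g},
\end{equation}
and for $1\le l\le n-1$,
\begin{equation}\label{eq:tlog}
\log t_k\le n\varphi(\tfrac kn)+\tfrac12\log(2\pi l)+\tfrac1{12l}+1+(g-1)\Big(1+\log\big(\tfrac lg+\tfrac12\big)\Big)-\tfrac{g+1}2\log(2\pi g),
\end{equation}
where $n\varphi(k/n)=n-l+l\log(l/n)$.
\end{lemma}

\begin{proof}
Write $\prod b_i!=\int_{\mathbb R_+^g}\prod x_i^{b_i}e^{-\sum x_i}\,dx$. For fixed row counts $a_1,\dots,a_g$ with sum $l$, the sum of $\prod x_i^{b_i}$ over all sets $A$ with these counts is $\prod_iE_{a_i}(x)\le\bar x^{\,l}\prod_i\binom g{a_i}$. The sum of $g$ independent exponential variables has density $y^{g-1}e^{-y}/(g-1)!$, so $\int\bar x^{\,l}e^{-\sum x_i}dx=\frac{(g+l-1)!}{(g-1)!\,g^l}$. Summing $\prod a_i!\binom g{a_i}=\prod(g)_{a_i}$ over the row counts gives the first bound. Substituting $a_i\to g-a_i$ gives $X_l=(g!)^g\sum\prod\frac1{a_i!}$,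 over $a_i\le g$ with sum $k$; this is at most $(g!)^gg^k/k!$ by the multinomial theorem. With \eqref{eq:tk} the second bound follows.

Write $\frac{(g+l-1)!}{(g-1)!}=l!\binom{l+g-1}{g-1}$. The numbers $l+1,\dots,l+g-1$ have mean $l+g/2$, and $(g-1)!=g!/g\ge\sqrt{2\pi g}\,g^{g-1}e^{-g}$, so
\[
\binom{l+g-1}{g-1}\le\frac{(l+g/2)^{g-1}}{(g-1)!}\le\frac e{\sqrt{2\pi g}}\Big(e\big(\tfrac lg+\tfrac12\big)\Big)^{g-1}.
\]
Apply \eqref{eq:robbins} to $l!$ and $(g!)^g$. The main terms are $(k-l)\log g+l\log l-l-n\log g+n=n-l+l\log(l/n)$, because $k-l-n=-2l$ and $n=g^2$. The remaining terms are those in \eqref{eq:tlog}.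
\end{proof}

From \eqref{eq:robbins} we also get, with $H(p)=-p\log p-(1-p)\log(1-p)$ and $0<j<k$,
\begin{equation}\label{eq:binom}
\log\binom kj\ge kH(\tfrac jk)-\tfrac12\log\frac{2\pi j(k-j)}k-\frac1{12j}-\frac1{12(k-j)}.
\end{equation}

\section{Lower bounds for $N_\lambda(k)$}\label{sec:lower}

In this section $n$ may be any positive integer. The first row of $\lambda$ interacts with the rest only through the requirement that the second row never outgrow the first. We replace this by a stronger condition that does not depend on the shape of $\mu$, so that counting reduces to lattice paths.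

\begin{lemma}\label{lem:words}
Let $\lambda$ be a partition of $n$ of depth $j$, and let $l=n-k$.
\begin{itemize}
\item[(i)] If $j\le n/2$ and $k\ge j$, then $N_\lambda(k)\ge\big(\binom kj-\binom k{n-j+1}\big)f^\mu$. If also $k\le n-j$, this gives $N_\lambda(k)\ge\binom kj$.
\item[(ii)] If $l\le\lambda_1\le j$, then $N_\lambda(k)\ge\frac{l+1}{\lambda_1+1}\binom{2\lambda_1-l}{\lambda_1}f^\mu$.
\end{itemize}
\end{lemma}

\begin{proof}
In both cases $l\le\lambda_1$. Fix a standard tableau of $\mu$ and a word with $\lambda_1-l=k-j$ letters X and $j$ letters Y. Starting from $(l)$, read the word: X adds the next box of the first row, and Y adds the next box of $\mu$ in the order given by the tableau. This is a standard filling of $\lambda/(l)$ if the second row is never longer than the first. The second row has at most $\#\mathrm Y$ boxes and at most $\lambda_1$ boxes, so it suffices that every prefix satisfies $\#\mathrm Y\le l+\#\mathrm X$ or contains all the letters X. Different pairs (word, tableau) give different fillings.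

(i) Count the words with $\#\mathrm Y-\#\mathrm X\le l$ in every prefix. The final value is $2j-k\le l$, since $2j\le n$. Exchanging X and Y after the first time the value $l+1$ is reached is a bijection from the bad words to the words of length $k$ with final value $2(l+1)-(2j-k)$, that is, with $n-j+1$ letters Y. The number of good words is positive, and the subtracted term vanishes for $k\le n-j$.

(ii) Take a word with $\lambda_1-l$ letters X and $\lambda_1$ letters Y that satisfies $\#\mathrm Y-\#\mathrm X\le l$ in every prefix, and append $j-\lambda_1$ letters Y. By the count in (i) for the shape $(\lambda_1,\lambda_1)$ there are $\binom{2\lambda_1-l}{\lambda_1}-\binom{2\lambda_1-l}{\lambda_1+1}=\binom{2\lambda_1-l}{\lambda_1}\big(1-\frac{\lambda_1-l}{\lambda_1+1}\big)$ such words.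
\end{proof}

Now take $k=n$. For $0\le q\le p/2$ let $b(p,q)=\binom pq-\binom p{q-1}$, and let $\operatorname{Cat}(m)=b(2m,m)=\frac1{m+1}\binom{2m}m$. For two-row shapes the condition on words is also necessary, so $b(p,q)=f^{(p-q,q)}$. If $\nu\subseteq\nu'$ then $f^\nu\le f^{\nu'}$, because each tableau of $\nu$ extends to $\nu'$. For a partition $\nu$ of $p$ with $q$ boxes below the first row, forming the shape $\nu^-$, Lemma~\ref{lem:words} gives
\begin{equation}\label{eq:peel1}
f^\nu\ge b(p,q)\quad(q\le\nu_1),\qquad f^\nu\ge\operatorname{Cat}(\min(\nu_1,q))\,f^{\nu^-}.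
\end{equation}
For the second bound use (ii) with $l=0$, applied when $q<\nu_1$ to the subshape with first row shortened to $q$. We iterate it until one row is longer than everything below it.

\begin{lemma}\label{lem:peel}
Let $\nu$ be a nonempty partition, let $s=s(\nu)$ be the least index with $\nu_s>\sum_{i>s}\nu_i$, and let $r\ge\min(s,\ell(\nu)-1)$. Then $f^\nu\ge\prod_{i=1}^r\operatorname{Cat}(m_i)$ for some integers $m_i\ge0$ with $\sum m_i=|\nu|-\nu_s$, and $\nu_s\le|\nu|/s$.
\end{lemma}

\begin{proof}
Apply \eqref{eq:peel1} to the first $s$ rows in turn. This gives $s$ factors, with $m_i=\nu_i$ for $i<s$ and $m_s=\sum_{i>s}\nu_i$. If $s=\ell(\nu)$, then $m_s=0$ and the factor $\operatorname{Cat}(0)=1$ may be dropped. Further factors $\operatorname{Cat}(0)$ may be added. Finally $s\nu_s\le\nu_1+\dots+\nu_s$.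
\end{proof}

\begin{lemma}\label{lem:cat}
Let $m_1,\dots,m_r\ge0$ be integers with $\sum m_i\ge\sigma$.
\begin{itemize}
\item[(i)] If $\sigma$ is an integer, $\prod\operatorname{Cat}(m_i)$ is at least the product for the $r$-tuple with sum $\sigma$ whose entries differ by at most one.
\item[(ii)] If $\sigma\ge r/10$ is real, then $\log\prod\operatorname{Cat}(m_i)\ge L_r(\sigma):=\sigma\log4-0.57237\,r-1.5\,r\log(\frac\sigma r+1)$.
\item[(iii)] If $q_0\le q\le p/2$, then $b(p,q)\ge\min\big(b(p,q_0),\,b(p,\lfloor p/2\rfloor)\big)$.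
\end{itemize}
\end{lemma}

\begin{proof}
(i) The ratio $\operatorname{Cat}(m+1)/\operatorname{Cat}(m)=\frac{4m+2}{m+2}$ is at least $1$ and increases with $m$. So lowering an entry does not increase the product, and neither does replacing $m\ge m'+2$ by $m-1$ and $m'$ by $m'+1$.

(ii) The sequence $\binom{2m}m4^{-m}\sqrt{m+1/2}$ decreases, since the squared ratio of consecutive terms is $\frac{(2m+1)(2m+3)}{(2m+2)^2}<1$, and it tends to $\pi^{-1/2}$ by \eqref{eq:robbins}. Hence $\operatorname{Cat}(m)\ge4^m\pi^{-1/2}(m+1)^{-3/2}$, and $\frac12\log\pi<0.57237$. Concavity of the logarithm gives the bound $L_r(\sum m_i)$, and $L_r'(\sigma)=\log4-1.5/(\frac\sigma r+1)>0$ for $\sigma\ge r/10$.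

(iii) The ratio $\frac{b(p,q)}{b(p,q-1)}=\frac{p-2q+1}{p-2q+3}\cdot\frac{p-q+2}q$ decreases in $q$, so $b(p,\cdot)$ first increases and then decreases.
\end{proof}

\section{The spectral statement for $g\ge10$}\label{sec:large}

Let $g\ge10$ and let $\lambda$ occur with depth $j\ge4$. We verify the first condition in \eqref{eq:crit} in six ranges, which cover all cases; here $l_0=\lfloor n/4\rfloor$.
\begin{center}
\begin{tabular}{cllll}
& range & $k$ & bound on $t_k$ & bound on $N_\lambda(k)$\\
\hline
A & $4\le j\le g-4$ & $g$ & Lemma~\ref{lem:U2} & $\binom kj$\\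
B & $g-3\le j\le 3g/2$ & $2g$ & Lemma~\ref{lem:U2} & $\binom kj$\\
C & $3g/2\le j\le n/4$ & $\lceil g\sqrt j\,\rceil$ & \eqref{eq:tlog} & $\binom kj$\\
D & $n/4<j\le n/2$ & $n-l_0$ & \eqref{eq:tlog} & Lemma~\ref{lem:words}(i)\\
E & $j>n/2$, $\lambda_1>n/4$ & $n-l_0$ & \eqref{eq:tlog} & Lemmas~\ref{lem:words}(ii), \ref{lem:peel}\\
F & $\lambda_1\le n/4$ & $n$ & $t_n=R$ & Lemma~\ref{lem:peel}
\end{tabular}
\end{center}

\subsection*{Range A: $4\le j\le g-4$, $k=g$}
The recursion \eqref{eq:eta} becomes $\eta_{m+1}=\frac1{m+1}\big[\frac{g-m+1}{g^2}\eta_{m-1}+\frac{2m}g\eta_m\big]$, and $\eta_2=\frac1{2g}$. Let $\Sigma=\sum_{m\ge2}\eta_m$ and sum over $2\le m\le g-1$. As $\eta_1=0$, the terms $\eta_{m-1}$ enter only for $m\ge3$, with coefficient at most $\frac1{4g}$; the terms $\eta_m$ have coefficient at most $\frac2g$. So $\Sigma-\frac1{2g}\le\frac9{4g}\Sigma$, whence $g\Sigma\le\frac g{2g-4.5}\le0.6452$ and $t_g\le e^{g\Sigma}<1.91$. On the other side $N_\lambda(g)\ge\binom gj\ge\binom g4$, and $\binom g4/g^2=(1-\frac1g)(g-2)(g-3)/24$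 increases in $g$ and equals $2.1$ at $g=10$.

\subsection*{Range B: $g-3\le j\le3g/2$, $k=2g$}
Here $j\le2g\le n-j$ and $|j-g|\le\lfloor g/2\rfloor$, so $N_\lambda(2g)\ge\binom{2g}j\ge\binom{2g}{\lceil g/2\rceil}$.

For $g=10$ we run the recursion \eqref{eq:delta}; the entries for $\delta_m$ and $\eta_m=\delta_m\binom{20}m10^{-m}$ are rounded up.
\begin{center}
\small
\begin{tabular}{c|ccccccccc}
$m$&2&3&4&5&6&7&8&9&10\\
\hline
$\delta_m$&.1112&.0556&.0953&.1641&.4233&1.5159&8.0618&70.558&1342.6\\
$\binom{20}m$&190&1140&4845&15504&38760&77520&125970&167960&184756\\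
$\eta_m$&.2113&.0634&.0462&.0255&.0165&.0118&.0102&.0119&.0249
\end{tabular}
\end{center}
Thus $\sum_{m\ge0}\eta_m\le1.4217$ and $100\,t_{20}\le100\cdot1.4217^{10}<3400<15504=\binom{20}5$.

Let $g\ge11$. The factor $\frac{k-m}{g-m}$ in \eqref{eq:eta} is now large for $m$ near $g$, so we use the recursion only for $m\le5$ and the bound $\delta_m\le u(m)$ for the tail. We have $\eta_2=\frac{2g-1}{g(g-1)}=\frac1g+\frac1{g-1}$. For $m\le5$, $\frac{2g-m}{g-m}\le\omega:=2+\frac5{g-5}$ and $\frac{2m}{(m+1)g}\le\frac5{3g}$; for $m\ge3$, $\frac{2g-m+1}{(m+1)g^2}\le\frac1{2g}$. Summing \eqref{eq:eta} over $2\le m\le5$ as in Range A gives $\sum_{m=2}^6\eta_m\le\eta_2/(1-\frac{13\omega}{6g})$; the denominator is positive, as $\frac{13\omega}{6g}\le\frac{221}{396}$. For $m\ge7$,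
\[
\eta_m\le\tau_m:=\frac{\binom{2g}m}{(g)_m},\qquad\frac{\tau_{m+1}}{\tau_m}=\frac{2g-m}{(m+1)(g-m)}.
\]
The logarithm of this ratio has second derivative $-\frac1{(2g-m)^2}+\frac1{(m+1)^2}+\frac1{(g-m)^2}>0$ in $m$, so on $7\le m\le g-2$ the ratio is at most the larger of its endpoint values,
\[
\beta=\max\Big(\frac14+\frac7{8(g-7)},\ \frac12+\frac3{2(g-1)}\Big)<1 .
\]
The last ratio is $\tau_g/\tau_{g-1}=\frac{g+1}g$. Altogether
\[
\sum_{m=0}^g\eta_m\le\Sigma^*(g):=1+\frac{\eta_2}{1-\frac{13\omega}{6g}}+\frac{\tau_7}{1-\beta}+\frac{g+1}g\,\tau_7\,\beta^{g-8}.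
\]
The quantities $\eta_2$, $\omega$, $\beta$ and $\tau_7=\frac1{7!}\prod_{i=0}^6(2+\frac i{g-i})$ decrease in $g$, and $\beta<1$, so $\Sigma^*$ decreases.

At $g=11$: $\eta_2=\frac{21}{110}$, $\omega=\frac{17}6$, $\tau_7<0.10254$, $\beta=0.65$, so $\Sigma^*\le1+0.4321+0.2930+0.0308<1.756$ and $121\cdot1.756^{11}<6\cdot10^4<74613=\binom{22}6$.

At $g=12$: $\eta_2=\frac{23}{132}$, $\omega=\frac{19}7$, $\tau_7<0.0868$, $\beta<0.6364$, so $\Sigma^*\le1+0.342+0.239+0.016<1.6$. Hence $t_{2g}\le1.6^g$ for $g\ge12$, and it remains to show $\binom{2g}{\lceil g/2\rceil}>g^2\,1.6^g$. This holds for $g=12$ ($134596>40600$) and $g=13$ ($657800>76200$). Passing from $g$ to $g+2$ multiplies the right side by at most $2.56\,(14/12)^2<3.5$. With $m=\lceil g/2\rceil\in[\frac g2,\frac{g+1}2]$ it multiplies the left side by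
\[
\frac{2g+1}{m+1}\cdot\frac{2g+2}{2g+1-m}\cdot\frac{2g+3}{2g+2-m}\cdot\frac{2g+4}{2g+3-m}\ge\frac{4g+2}{g+3}\Big(\frac43\Big)^3\ge3.3\Big(\frac43\Big)^3>7 .
\]

\subsection*{Range C: $3g/2\le j\le n/4$, $k=\lceil g\sqrt j\,\rceil$}
Put $x=j/n$, $y_0=\sqrt x$, $y_1=\sqrt{1.5/g}$, so that $y_1\le y_0\le\frac12$ and $k=\lceil ny_0\rceil$; let $l=n-k$. Since $x\le y_0$, $y_0+x\le\frac34$ and $n/4\ge1$, we have $j\le k\le n-j$ and $N_\lambda(k)\ge\binom kj$. We compare \eqref{eq:binom} with \eqref{eq:tlog}.

\emph{Main terms.} Their difference is $n\Gamma(k/n)$, where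
\[
\Gamma(y)=yH(x/y)-\varphi(y)=y\log y-x\log x-(y-x)\log(y-x)-\varphi(y).
\]
We compute $\Gamma'(y)=\log\frac{y(1-y)}{y-x}$, which vanishes at $y_0$, and $\Gamma''(y)=-\frac x{y(y-x)}-\frac1{1-y}$. For $y_0\le y\le y_0+\frac1n\le0.51$ the first term is at least $-\frac1{1-y_0}\ge-2$ and the second at least $-2.05$. Substituting $x=y_0^2$ gives $\Gamma(y_0)=\Lambda(y_0)$ with
\[
\Lambda(y)=-y^2\log y-y-(1-y^2)\log(1-y).
\]
As $0\le\frac kn-y_0<\frac1n$, Taylor's formula gives $n\Gamma(k/n)\ge n\Lambda(y_0)-\frac{4.05}{2n}\ge n\Lambda(y_0)-0.021$.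

\emph{Lower-order terms.} We have $\frac jk\ge\frac{ny_0^2}{ny_0+1}\ge y_0-\frac1n$ and $l\le n(1-y_0)$, so
\[
l\,\frac{j(k-j)}k\le n^2y_0^2(1-y_0)^2\Big(1+\frac1{n(1-y_0)}\Big)\le\frac{1.02\,n^2}{16},
\]
and $\frac12\log(2\pi l)+\frac12\log\frac{2\pi j(k-j)}k\le\log\frac{\pi n}2+0.01$. Further $j\ge15$, $l\ge\frac n2-1\ge49$, and $k-j\ge ny_0(1-y_0)\ge ny_1(1-y_1)=g(\sqrt{1.5g}-1.5)\ge23.7$, so $\frac1{12j}+\frac1{12(k-j)}+\frac1{12l}\le0.012$. Using
\begin{equation}\label{eq:split}
\tfrac{g+1}2\log(2\pi g)=\tfrac{g-1}2\log(2\pi g)+\log g+\log2\pi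
\end{equation}
and $\log2\pi-\log\frac\pi2-1-0.021-0.01-0.012\ge0.33$, we obtain
\[
\log\frac{N_\lambda(k)}{g^2t_k}\ge n\Lambda(y_0)-3\log g+0.33-(g-1)\Big[1+\log\big((1-y_0)g+\tfrac12\big)-\tfrac12\log(2\pi g)\Big].
\]

\emph{Evaluation.} Since $\Lambda'(y)=2y\log\frac{1-y}y\ge0$ on $(0,\frac12]$, the right side increases in $y_0$, and we may replace $y_0$ by $y_1\le0.3873$. From $-\log(1-y)\ge y+\frac{y^2}2+\frac{y^3}3+\frac{y^4}4$ we get $\Lambda(y)\ge y^2(\frac12-\log y)-\frac23y^3-\frac14y^4-\frac13y^5-\frac14y^6$. At $y_1$, where $ny_1^2=1.5g$, the first term contributes $0.75g(1-\log1.5+\log g)\ge0.75g\log g+0.4458g$, the second $-\sqrt{1.5g}$, and the last three $-(0.5625+0.75y_1+\frac{0.84375}g)\ge-1$. By $\log(1-y_1+\frac1{2g})\le-y_1+\frac1{2g}$ and $1-\frac12\log2\pi\le0.0811$, the bracket is at most $0.0811+\frac12\log g-y_1+\frac1{2g}$. As $(g-1)y_1=\sqrt{1.5g}-y_1$, the terms $\sqrt{1.5g}$ cancel, and with $\frac{g-1}{2g}\le\frac12$ and $-1+0.33+0.0811-0.5-0.3873\ge-1.48$,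
\[
\log\frac{N_\lambda(k)}{g^2t_k}\ge\tfrac14(g-10)\log g+0.3647\,g-1.48>0 .
\]

\subsection*{The trace at $k=n-l_0$}
In Ranges D and E write $l=l_0$ and $n=4l+\varepsilon$, where $\varepsilon=0$ for even $g$ and $\varepsilon=1$ for odd $g$. Then $l\ge25$, and $l\ge30$ for odd $g$.

\begin{lemma}\label{lem:common}
For $k=n-l$ we have $g^2t_k<\frac12\binom{3l}l$ if $g$ is even and $g^2t_k<1.07\binom{3l}l$ if $g$ is odd.
\end{lemma}

\begin{proof}
For even $g$, $n\varphi(k/n)=l(3-\log4)$. For odd $g$, by $\log(1+y)\ge y-y^2/2$,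
\[
n\varphi(\tfrac kn)=3l+1-l\log4-l\log(1+\tfrac1{4l})\le l(3-\log4)+\tfrac34+\tfrac1{32l}\le l(3-\log4)+0.7511,
\]
and $\frac12e^{0.7511}<1.07$. So it suffices to prove the bound $\frac12\binom{3l}l$ with $n\varphi(k/n)$ replaced by $l(3-\log4)$ in \eqref{eq:tlog}. By \eqref{eq:binom}, $\log\binom{3l}l\ge l(3\log3-2\log2)-\frac12\log\frac{4\pi l}3-\frac1{8l}$. Since $3\log3-3\ge0.295836$, it is enough to show
\[
0.295836\,l>\log2+\log l+\tfrac12\log\tfrac{8\pi^2}3+\tfrac5{24l}+1+2\log g+(g-1)\big(1+\log(\tfrac lg+\tfrac12)\big)-\tfrac{g+1}2\log(2\pi g).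
\]
Use $\frac{g^2-1}4\le l\le\frac{g^2}4$, $\frac lg+\frac12\le\frac g4(1+\frac2g)$, $\frac5{24l}\le0.0084$ and \eqref{eq:split}. The constants outside the factor $g-1$ combine to $-\log2+\log4-\frac12\log\frac{8\pi^2}3-0.0084-1+\log2\pi\ge-0.113$, and those inside to $1-\log4-\frac12\log2\pi\le-1.3052$. The left side is at least $0.073959g^2-0.074$. So the inequality follows from $F(g)>0$, where
\[
F(g)=0.073959\,g^2-0.187-3\log g-(g-1)\Big[\tfrac12\log g-1.3052+\log(1+\tfrac2g)\Big].
\]
Here $F(10)>0.04$. Since $\log(1+\frac2g)$ decreases and is at most $\frac2g$, and $\frac{g-1}{2g}\le\frac12$, we have $F'(g)\ge0.1479g-\frac12\log g+0.805-\frac5g$. This lower bound exceeds $0.6$ at $g=10$, and its derivative $0.1479-\frac1{2g}+\frac5{g^2}$ is positive for $g\ge10$.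
\end{proof}

The hypothesis $g\ge10$ is used most tightly here and in Range A: $F(9)<0$ and $\binom94/81<1.56$.

\subsection*{Range D: $n/4<j\le n/2$, $k=n-l$}
We apply Lemma~\ref{lem:words}(i). For even $g$, $k=3l$ and $l<j\le2l$, so $\binom{3l}j\ge\binom{3l}l$, while $n-j+1\ge2l+1$ gives $\binom{3l}{n-j+1}\le\binom{3l}{2l+1}=\frac l{2l+1}\binom{3l}l$. Thus $N_\lambda(k)>\frac12\binom{3l}l$. For odd $g$, $k=3l+1$ and $l+1\le j\le2l$, so $\binom{3l+1}j\ge\binom{3l+1}{l+1}$, while $n-j+1\ge2l+2$ gives $\binom{3l+1}{n-j+1}\le\binom{3l+1}{2l+2}=\frac l{2(2l+1)}\binom{3l+1}{l+1}$. Thus $N_\lambda(k)\ge\frac34\binom{3l+1}{l+1}=\frac34\cdot\frac{3l+1}{l+1}\binom{3l}l>2\binom{3l}l$. Lemma~\ref{lem:common} gives \eqref{eq:crit}.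

\subsection*{Range E: $j>n/2$, $\lambda_1>n/4$, $k=n-l$}
Write $\lambda_1=2l-i$. Then $1-\varepsilon\le i\le l-1$, $j=2l+i+\varepsilon$, $\mu_1\le2l-i$, and $\ell(\mu)\le g-1$ by \eqref{eq:young}. As $i$ grows, the number of words in Lemma~\ref{lem:words}(ii) shrinks, and $f^\mu$ has to make up the loss. Since $\frac{l+1}{2l-i+1}\ge\frac12$, the lemma gives $N_\lambda(k)\ge\frac12\binom{3l-2i}{l-i}f^\mu$. From $\binom{3m}m=\frac{3(3m-1)(3m-2)}{2m(2m-1)}\binom{3m-3}{m-1}\le\frac{27}4\binom{3m-3}{m-1}$ we get $\binom{3l}l\le6.75^i\binom{3l-3i}{l-i}\le6.75^i\binom{3l-2i}{l-i}$. By Lemma~\ref{lem:common} it suffices to prove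
\begin{equation}\label{eq:fmu}
f^\mu\ge2.2\cdot6.75^i,\qquad\text{which holds if}\quad\log f^\mu\ge\zeta(i):=1.90955\,i+0.7885 .
\end{equation}
Let $s=s(\mu)$ be as in Lemma~\ref{lem:peel}.

\emph{Case $s=1$.} Let $q=j-\mu_1\ge q_0:=2i+\varepsilon\ge1$. Then $\mu_1>q$, so $2l-i\ge\mu_1>\frac j2\ge l+\frac i2$, that is, $3i<2l$. By \eqref{eq:peel1} and Lemma~\ref{lem:cat}(iii), $f^\mu\ge\min(b(j,q_0),b(j,\lfloor j/2\rfloor))$.

First, $b(j,\lfloor j/2\rfloor)\ge\operatorname{Cat}(\lfloor j/2\rfloor)$ and $\lfloor j/2\rfloor\ge l+\frac{i-1}2$, so its logarithm is at least $L_1(l+\frac{i-1}2)$. The difference $L_1(l+\frac{i-1}2)-\zeta(i)$ has $i$-derivative less than $\frac12\log4-1.9<0$, and at $i=2l/3$ it is at least $0.575\,l-2.06-1.5\log(\frac{4l}3+\frac12)$, because $\frac43\log4-\frac23\cdot1.90955>0.575$. This exceeds $7$ at $l=25$ and has positive derivative $0.575-2/(\frac{4l}3+\frac12)$.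

Second, $b(j,q_0)=f^{(2l-i,q_0)}$. If $i=0$, then $q_0=1$ and this is $2l$. If $1\le i\le3$, the shape contains $(44,2)$, and $f^{(44,2)}=989>2.2\cdot6.75^3$. If $4\le i\le6$, it contains $(44,5)$, and $f^{(44,5)}=1695008>2.2\cdot6.75^6$. If $i\ge7$, it contains $(2i,2i)$ because $3i<2l$; now $\operatorname{Cat}(14)=2674440>2.2\cdot6.75^7$, and $\operatorname{Cat}(2i+2)/\operatorname{Cat}(2i)\ge\frac{58}{16}\cdot\frac{62}{17}>13$ for $i\ge7$.

\emph{Case $s=2$.} Take $r=2$. From $\mu_2\le j/2$ and $\mu_2\le2l-i$ we get $j-\mu_2\ge\max(l+\frac i2,2i)$. On $i\le2l/3$ the difference $L_2(l+\frac i2)-\zeta(i)$ decreases, as above. On $i\ge2l/3>16$ the difference $L_2(2i)-\zeta(i)$ has derivative $2\log4-\frac3{i+1}-1.90955>0$. The two agree at $i=2l/3$, where the value is at least $0.575\,l-1.94-3\log(\frac{2l}3+1)$. This exceeds $3$ at $l=25$ and has positive derivative $0.575-2/(\frac{2l}3+1)$.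

\emph{Case $3\le s\le g-1$.} Take $r=s$ and $\kappa=1-\frac1s\ge\frac23$, so $j-\mu_s\ge\kappa j$. Since $2l\ge2i+2$, we have $j\ge3i+2$ and $\zeta(i)\le\frac{1.90955}3(j-2)+0.7885<0.63652\,j$. Dividing $L_s(\kappa j)\ge0.63652j$ by $s$, it suffices to show $\psi(\kappa,y)\ge0$ for $y=j/s$, where
\[
\psi(\kappa,y)=y\,(1.38629\,\kappa-0.63652)-0.57237-1.5\log(\kappa y+1).
\]
Now $j\ge\frac{g^2+1}2$, so $j\ge51$ and $y\ge\frac{g^2+1}{2(g-1)}=\frac{g+1}2+\frac1{g-1}$, which increases in $g$. For $y\ge5.6$ and $\frac23\le\kappa\le1$,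
\[
\frac{\partial\psi}{\partial y}=1.38629\kappa-0.63652-\frac{1.5}{y+1/\kappa}\ge0.287-\frac{1.5}{6.6}>0,\qquad\frac{\partial\psi}{\partial\kappa}=y\Big(1.38629-\frac{1.5}{\kappa y+1}\Big)>0 .
\]
For $s=3,\dots,9$ we have $y\ge51/s>5.6$, and $\psi(1-\frac1s,\frac{51}s)$ exceeds $0.54$, $1.02$, $0.92$, $0.70$, $0.47$, $0.27$, $0.10$ respectively. For $s\ge10$ we have $g\ge11$, $y\ge6.1$, $\kappa\ge0.9$, and $\psi(0.9,6.1)>0.34$. This proves \eqref{eq:fmu}.

\subsection*{Range F: $\lambda_1\le n/4$, $k=n$}
By \eqref{eq:young} we may take $r=g-1$ in Lemma~\ref{lem:peel}, and $n-\lambda_s\ge\frac{3n}4$, so $\log f^\lambda\ge L_{g-1}(\frac{3n}4)$. The quotient $\frac1g\big(\frac{3n}{4(g-1)}+1\big)=\frac{0.75g}{g-1}+\frac1g$ decreases and is less than $0.934$ at $g=10$. With $0.57237+1.5\log0.934\le0.47$ this gives $\log f^\lambda\ge1.0397\,n-(g-1)(0.47+1.5\log g)$. By \eqref{eq:robbins}, $\log R\le n+\frac12\log(2\pi n)+\frac1{12n}-g\log(2\pi g)$. With $\log2\pi\in[1.8378,1.838]$,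
\[
\log\frac{f^\lambda}{g^2R}\ge0.0397g^2-0.5\,g\log g+1.3678\,g-1.5\log g-0.46 .
\]
The right side exceeds $2$ at $g=10$. Its derivative $0.0794g-0.5\log g+0.8678-\frac{1.5}g$ exceeds $0.3$ at $g=10$ and increases, having derivative $0.0794-\frac{0.5}g+\frac{1.5}{g^2}>0$. This completes the proof of the spectral statement for $g\ge10$.

\section{The spectral statement for $g=6$}\label{sec:six}

Now $n=36$, and we evaluate the bounds of Section~\ref{sec:upper} exactly instead of through Stirling's formula. We have $720^6=1.39314069504\cdot10^{17}$ and $R=36!/720^{12}<1.91667\cdot10^7$. Let $\lambda$ occur with depth $j\ge4$.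

\subsection*{$4\le j\le8$, $k=12$}
In Lemma~\ref{lem:U1} put $z=6w$; then $\Phi=1+w+0.6w^2+0.3w^3+0.15w^4+0.09w^5+0.09w^6$. The coefficients of $w^0,\dots,w^{12}$ are
\begin{align*}
\Phi^2:&\ 1,\ 2,\ 2.2,\ 1.8,\ 1.26,\ 0.84,\ 0.63,\ 0.378,\ 0.1845,\ 0.081,\ 0.0351,\ 0.0162,\ 0.0081;\\
\Phi^4:&\ 1,\ 4,\ 8.4,\ 12.4,\ 14.56,\ 14.64,\ 13.404,\ 11.508,\ 9.2646,\ 6.948,\ 4.86,\ 3.20436,\ 2.02392.
\end{align*}
Convolving the two rows gives $[w^{12}]\Phi^6=71.008056$, so $t_{12}\le\frac{12!}{6^{12}}\cdot71.01<15.63$. Here $36\cdot15.63>495$, so we use the second condition in \eqref{eq:crit}: $36\,t_{12}-36-66<461<495\le\binom{12}j\le N_\lambda(12)$.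

\subsection*{$j=9$, $k=21$}
By \eqref{eq:tclosed} with $l=15$, $t_{21}\le6^6\cdot\frac{20!}{5!\,720^6}<6790$, and $36\cdot6790<293930=\binom{21}9\le N_\lambda(21)$.

\subsection*{$10\le j\le17$, $k=27$}
Here $l=9$ and $\Psi=1+6z+30z^2+120z^3+360z^4+720z^5+720z^6$. The coefficients of $z^0,\dots,z^9$ are
\begin{align*}
\Psi^2:&\ 1,\ 12,\ 96,\ 600,\ 3060,\ 12960,\ 46080,\ 138240,\ 345600,\ 691200;\\
\Psi^4:&\ 1,\ 24,\ 336,\ 3504,\ 29736,\ 214560,\ 1350720,\ 7542720,\ 37771920,\ 170830080.
\end{align*}
So $X_9=3417456960$, $W_9\le\frac{14!}{5!\,6^9}X_9<2.4637\cdot10^{11}$, $t_{27}=\frac{27!}{720^{12}}W_9<138300$, and $36\,t_{27}<4.98\cdot10^6$. By Lemma~\ref{lem:words}(i), $N_\lambda(27)\ge\binom{27}j-\binom{27}{37-j}$. This is $8436285-1$ for $j=10$, at least $\binom{27}{11}-\binom{27}{21}=13037895-296010$ for $11\le j\le16$, and $8436285-888030=7548255$ for $j=17$.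

\subsection*{$j=18$, $k=32$}
The margin is small, so we compute $W_4$ exactly, sorting the $4$-subsets of the $6\times6$ grid by their nonzero row counts. In each product below, the first factors choose the rows, choose the columns of a fullest row, and record $\prod a_i!$; the last factor sums $\prod b_i!$ over the positions of the remaining cells.
\begin{itemize}
\item $(4)$: $6\cdot15\cdot24=2160$.
\item $(3,1)$: the single cell lies under one of the three (weight $2$) or not, so $30\cdot20\cdot6\cdot(3\cdot2+3\cdot1)=32400$.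
\item $(2,2)$: the two column pairs share two, one or no columns, so $15\cdot15\cdot4\cdot(1\cdot4+8\cdot2+6\cdot1)=23400$.
\item $(2,1,1)$: relative to the two columns of the full row, the single cells lie in the same one, in one each, in the same outside column, one inside and one outside, or in different outside columns, so $60\cdot15\cdot2\cdot(2\cdot6+2\cdot4+4\cdot2+16\cdot2+12\cdot1)=129600$.
\item $(1,1,1,1)$: each vector of column counts arises in $4!/\prod b_i!$ ways, and there are $\binom95$ vectors, so $15\cdot4!\binom95=45360$.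
\end{itemize}
Thus $W_4=232920$ and $36\,t_{32}=36\cdot\frac{32!}{720^{12}}\cdot232920<1.1370\cdot10^8<124062000=\binom{32}{18}-\binom{32}{19}\le N_\lambda(32)$.

\subsection*{$j\ge19$, $k=36$}
By \eqref{eq:young}, $6\le\lambda_1\le17$ and $\ell(\lambda)\le6$. We need $f^\lambda>36R$, and $36R<6.9001\cdot10^8$. If $\lambda_1=6$, then $\lambda=(6^6)$ and $f^\lambda\ge\operatorname{Cat}(6)^5=132^5>10^{10}$. Otherwise $f^\lambda\ge\operatorname{Cat}(\lambda_1)f^\mu$ by \eqref{eq:peel1}. The Catalan numbers $\operatorname{Cat}(3),\dots,\operatorname{Cat}(11)$ are $5$, $14$, $42$, $132$, $429$, $1430$, $4862$, $16796$, $58786$, and $\operatorname{Cat}(13)=742900$, $\operatorname{Cat}(17)=129644790$. Dividing $6.9001\cdot10^8$ by these, it suffices that $f^\mu\ge c$, where $c=6$ is allowed for $\lambda_1=17$ and $c$ is otherwise given in the table below. Let $s=s(\mu)$, and note $\mu_1\le\lambda_1=36-j$ and $\ell(\mu)\le5$.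

If $s=1$, then $36-j\ge\mu_1>j/2$, so $j\le23$ and $\lambda_1\ge13$. Also $j-\mu_1\ge2j-36$, so $f^\mu\ge\min(b(j,2j-36),b(j,\lfloor j/2\rfloor))$. The second number is at least $\operatorname{Cat}(9)=4862>929$. The first is $b(19,2)=152>6$ for $\lambda_1=17$, and $b(20,4)=3705$, $b(21,6)=33915$, $b(22,8)=149226$, $b(23,10)=326876$ for $\lambda_1=16,\dots,13$, all greater than $929$.

If $2\le s\le5$, take $r=\min(s,4)$ in Lemma~\ref{lem:peel}. Then $j-\mu_s\ge j-\min(\lfloor j/s\rfloor,\lambda_1)$, and $j-\lfloor j/s\rfloor$ is nondecreasing in $j$. Each entry of the table gives a lower bound $\sigma$ for $j-\mu_s$ and the resulting lower bound for $f^\mu$ from Lemma~\ref{lem:cat}(i).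
\begin{center}
\small
\begin{tabular}{cc|cccc|c}
$\lambda_1$&$c$&$s=2$&$s=3$&$s=4$&$s=5$&least\\
\hline
13--17&929&10: $42^2$&13: $42\cdot14^2$&15: $14^3\cdot5$&16: $14^4$&1764\\
11, 12&11738&12: $132^2$&16: $132\cdot42^2$&18: $42^2\cdot14^2$&20: $42^4$&17424\\
9, 10&141920&16: $1430^2$&16: $132\cdot42^2$&18: $42^2\cdot14^2$&20: $42^4$&232848\\
8&482530&20: $16796^2$&20: $429^2\cdot132$&21: $132\cdot42^3$&23: $132\cdot42^3$&9779616\\
7&1608420&22: $58786^2$&22: $1430\cdot429^2$&22: $132^2\cdot42^2$&24: $132^4$&30735936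
\end{tabular}
\end{center}
The first row uses $j\ge19$, and the second and third use $j\ge24$, except that for $\lambda_1\in\{9,10\}$, $s=2$ we use $j-\lambda_1\ge16$. In each row the least value exceeds $c$. This proves the spectral statement for $g=6$, and with Section~\ref{sec:reduction} it completes the proof of Theorem~\ref{thm:alpha}.

\section{The extremal families}\label{sec:extremal}

By Lemmas~\ref{lem:ratio} and~\ref{lem:depth2}, the indicator function of an extremal family is a linear combination of the $J_{ab}$. It remains to find the combinations that take only the values $0$ and $1$.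

\begin{proposition}\label{prop:boolean}
Let $g\ge3$ and let $\chi=\sum_{a<b}w_{ab}J_{ab}$, with $w$ real and symmetric, be a nonconstant function on $V$ with values in $\{0,1\}$. Then $\chi=J_{ab}$ or $\chi=1-J_{ab}$ for some $a\ne b$.
\end{proposition}

The coefficients $w$ are not determined by $\chi$. Since $\sum_{b\ne a}J_{ab}=g-1$, an \emph{additive} array $w_{ab}=\xi_a+\xi_b$ gives a constant function. We therefore study the differences
\[
D_{xy}(c)=w_{xc}-w_{yc}\qquad(x\ne y,\ c\notin\{x,y\}),
\]
which are constant in $c$ for additive arrays. If $w$ is the indicator of one pair $\{p,x\}$, then $D_{xy}$ is $1$ at $p$ and $0$ elsewhere. The proof shows that every $D_{xy}$ looks like this, and then that the exceptional points all come from one pair. We first isolate the step that recovers additivity.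

\begin{lemma}\label{lem:add}
Let $p\in[n]$ and $Z\subseteq[n]\setminus\{p\}$, and suppose $D_{pq}$ is constant for every $q\in Z$. Then there are numbers $\xi_a$ with $w_{ab}=\xi_a+\xi_b$ for every pair $\{a,b\}$ that meets $Z\cup\{p\}$.
\end{lemma}

\begin{proof}
Let $\kappa_q$ be the value of $D_{pq}$, so $w_{qc}=w_{pc}-\kappa_q$ for $q\in Z$, $c\ne p,q$. For distinct $q,c\in Z$, symmetry of $w$ gives $w_{pc}+\kappa_c=w_{pq}+\kappa_q$; call this common value $r$. Then $w_{qc}=w_{pc}+w_{pq}-r$ for $q\in Z$, $c\ne p,q$. Put $\xi_p=r/2$ and $\xi_c=w_{pc}-r/2$ for $c\ne p$.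
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:boolean}]
\emph{Step 1: each $D=D_{xy}$ is constant except at at most one point, where it differs from the constant by $\pm1$.} Let $X,Y\subset[n]\setminus\{x,y\}$ be disjoint sets of size $g-1$, and take a uniform partition with classes $X\cup\{x\}$ and $Y\cup\{y\}$. Swapping $x$ and $y$ changes $\chi$ by $D(Y)-D(X)$, where $D(X)=\sum_{c\in X}D(c)$. Hence $D(X)-D(Y)\in\{-1,0,1\}$ for all such $X,Y$. Let $c\ne c'$. Choose $X\ni c$ and $Y$ with $c'\notin X\cup Y$, which is possible since $n-2>2(g-1)$; replacing $c$ by $c'$ shows that $D(c')-D(c)$ is an integer. Choose $X\ni c$ and $Y\ni c'$; exchanging $c$ and $c'$ changes $D(X)-D(Y)$ by $2(D(c')-D(c))$, so $|D(c')-D(c)|\le1$. Thus $D$ takes at most two values $v$ and $v+1$. Suppose each is taken at least twice. Put two points of value $v+1$ in $X$ and two of value $v$ in $Y$ (here $g-1\ge2$ is used), choose any $2(g-3)$ further points, and give the half with the larger values to $X$. Then $D(X)-D(Y)\ge2$, a contradiction.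

\emph{Step 2: the exceptional points come from one pair.} If all $D_{xy}$ were constant, Lemma~\ref{lem:add} with $Z=[n]\setminus\{p\}$ would make $w$ additive and $\chi$ constant. So some $D_{xy}$ has an exceptional point $p$, where it exceeds its constant value by $\epsilon=\pm1$. For $q\notin\{x,y,p\}$,
\[
D_{pq}(x)-D_{pq}(y)=w_{px}-w_{qx}-w_{py}+w_{qy}=D_{xy}(p)-D_{xy}(q)=\epsilon .
\]
By Step 1, $D_{pq}$ is a constant plus $\epsilon\mathbf 1_{\{x\}}$ or a constant minus $\epsilon\mathbf 1_{\{y\}}$. If the first held for $q$ and the second for $q'$, then $D_{qq'}=D_{pq'}-D_{pq}$ would be a constant minus $\epsilon\mathbf 1_{\{x,y\}}$ on the $n-3$ points outside $\{p,q,q'\}$. Each of two values would be taken at least twice, against Step 1. So the same alternative holds for all $q$. Exchanging the names of $x$ and $y$ and replacing $\epsilon$ by $-\epsilon$ if necessary, we may assume it is the first.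

\emph{Step 3: conclusion.} Let $w'$ be $w$ with $w_{px}$ decreased by $\epsilon$. For $w'$ the differences $D_{pq}$ are constant for all $q\in Z=[n]\setminus\{x,y,p\}$, so by Lemma~\ref{lem:add} $w'$ is additive on all pairs except possibly $\{x,y\}$. Hence $\chi=c_0+\epsilon J_{px}+c_1J_{xy}$ for constants $c_0,c_1$. Since $g\ge3$, the three points fit in one class, and all four values of $(J_{px},J_{xy})$ are attained. So $\{c_0,c_0+\epsilon\}$ and $\{c_0+c_1,c_0+c_1+\epsilon\}$ both equal $\{0,1\}$, which forces $c_1=0$. Then $\chi=J_{px}$ if $\epsilon=1$ and $\chi=1-J_{px}$ if $\epsilon=-1$.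
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:spec}]
The spectral statement was proved in Sections~\ref{sec:small}, \ref{sec:large} and~\ref{sec:six}, so Lemma~\ref{lem:ratio} applies, with $E$ the component of type $(n-2,2)$. It gives the inequality in (b). In case of equality, $\mathcal A=\mathcal B$ has density $\frac1{g+1}$, and $\mathbf 1_{\mathcal A}$ lies in the span of the $J_{ab}$ by Lemma~\ref{lem:depth2}; taking real parts, the coefficients may be assumed real. By Proposition~\ref{prop:boolean}, $\mathbf 1_{\mathcal A}$ is $J_{ab}$ or $1-J_{ab}$, and the latter has density $\frac g{g+1}$. So $\mathcal A=\mathcal B=\mathcal F_{ab}$. Conversely, $\mathcal F_{ab}$ is independent of size $|V|/(g+1)$, so equality holds for $\mathcal A=\mathcal B=\mathcal F_{ab}$. This proves (b), and (a) is the case where $\mathcal A=\mathcal B$ is a maximum independent set.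
\end{proof}

\begin{thebibliography}{9}
\bibitem{CA} \emph{Covering Arrays And Related Problems In Extremal Combinatorics}, \texttt{http://uregina.ca/\textasciitilde meagherk/docs/lacim.pdf}.
\end{thebibliography}
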